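# Endomorphisms of the semigroup of continuous selfmaps of a Euclidean cell

## 1. A sphere of small cubes whose antipodes are disjoint

Fix $N\ge 1$, let $X=[-1,1]^N$, and let $|\cdot|$ be the sup-norm on $\mathbb R^N$. For $|x|\le \frac12$ and $0<t\le\frac18$ put
$$s_{x,t}:X\to X,\qquad s_{x,t}(u)=x+tu .$$
The image of $s_{x,t}$ is the closed cube with center $x$ and radius $t$; it lies in $X$ because $\frac12+\frac18<1$. Write $D=\{x:|x|\le\frac12\}\times(0,\frac18]$ for the set of parameters. By the triangle inequality, the cubes of $(x,t)$ and $(x',t')$ are disjoint as soon as $|x-x'|>t+t'$.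

Now let
$$\Sigma=\{(\xi,\eta)\in\mathbb R^N\times\mathbb R:\max(|\xi|,|\eta|)=1\},$$
the boundary of the cube $[-1,1]^{N+1}$. Radial projection is a homeomorphism $\Sigma\to S^N$ that commutes with $\sigma\mapsto-\sigma$. Let $b=(0,-1)$ be the bottom pole. Define $\gamma:\Sigma\setminus\{b\}\to D$ by
$$\gamma(\xi,1)=\Bigl(\tfrac{\xi}{4},\tfrac18\Bigr),\qquad \gamma(\xi,\eta)=\Bigl(\tfrac{(3-\eta)\xi}{8},\tfrac18\Bigr)\ \text{ for }|\xi|=1,\qquad \gamma(\xi,-1)=\Bigl(\tfrac{\xi}{2|\xi|},\tfrac{|\xi|}{8}\Bigr)\ \text{ for }\xi\ne0. \tag{1}$$

**Lemma 1.** The map $\gamma$ is well defined and continuous. If $\sigma\in\Sigma$ and $\sigma\ne\pm b$, the cubes with parameters $\gamma(\sigma)$ and $\gamma(-\sigma)$ are disjoint; more precisely, their centers are farther apart than the sum of their radii. As $\sigma\to b$, the radius of the cube of $\gamma(\sigma)$ tends to $0$.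

**Proof.** All values lie in $D$: for $|\xi|=1$ the center has norm $(3-\eta)/8\in[\frac14,\frac12]$, and the other two cases are clear. The pieces agree where they meet: at $|\xi|=1,\eta=1$ both formulas give $(\xi/4,\frac18)$, and at $|\xi|=1,\eta=-1$ both give $(\xi/2,\frac18)$. The three pieces are closed in $\Sigma\setminus\{b\}$ and $\gamma$ is continuous on each, so $\gamma$ is continuous.

Antipodes. If $|\xi|=1$, the points $(\xi,\eta)$ and $(-\xi,-\eta)$ have centers $\frac{3-\eta}8\xi$ and $-\frac{3+\eta}8\xi$, at distance $\frac34>\frac18+\frac18$. If $|\xi|<1$, then $|\eta|=1$, and after exchanging the two points we compare $(\xi,1)$ with $(-\xi,-1)$, where $\xi\ne0$. The centers are $\frac\xi4$ and $-\frac{\xi}{2|\xi|}$, at distance $\frac{|\xi|}4+\frac12>\frac18+\frac{|\xi|}8$.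

Near $b$ every point of $\Sigma$ has the form $(\xi,-1)$ with $\xi$ small, and the radius is $|\xi|/8$. $\square$

For $N=1$, $\Sigma$ is the boundary of a square, and walking once around it is a short film. An interval is born at $\frac12$, grows to radius $\frac18$, travels left to $-\frac12$, and shrinks to nothing there. At each moment the interval is disjoint from the one shown half a film later, except that the middle interval is paired with "nothing". For general $N$ the direction in which the cube leaves is a point of the sphere $|\xi|=1$. Near $b$ the cubes shrink while their centers spread over all of $\{|x|=\frac12\}$, so $\gamma$ has no continuous extension to $b$.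

**What this is for.** Suppose every continuous selfmap $f$ of $X$ acts, compatibly with composition, on a compact set $F\subset\mathbb R^N$, and suppose that all constant selfmaps send all of $F$ to one point $z$. Let $w\in F$, $w\ne z$. Each parameter $(x,t)$ gives a point $s_{x,t}\cdot w\in F$. We shall see that disjoint cubes give different points, and that none of these points is $z$. If $\sigma\mapsto s_{\gamma(\sigma)}\cdot w$ is continuous, with value $z$ at $b$, then it is a continuous map from a sphere $S^N$ into $\mathbb R^N$ with no antipodal coincidence. By the Borsuk–Ulam theorem there is no such map, so $F=\{z\}$. This decides the hard case of a question about endomorphisms. Most of the remaining work goes into the words "is continuous".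

## 2. Which endomorphisms does $S(I^N)$ have?

For a topological space $T$, let $S(T)$ be the semigroup, under composition, of all continuous maps $T\to T$. An **endomorphism** of $S(T)$ is a map $\varphi:S(T)\to S(T)$ with $\varphi(f\circ g)=\varphi(f)\circ\varphi(g)$. Nothing else is required: $\varphi$ need not preserve the identity, and no continuity of $\varphi$ in $f$ is assumed. An **idempotent** is an element $v$ with $v\circ v=v$. Its range is its fixed-point set: $v(u)=u$ for $u$ in the range. We often write $fg$ for $f\circ g$.

Let $I^N$ be the closed $N$-dimensional ball. Two kinds of endomorphisms of $S(I^N)$ are visible at once.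

* If $v$ is an idempotent, the map sending every $f$ to $v$ is an endomorphism.
* If $v$ is an idempotent and $h$ is a homeomorphism of $I^N$ onto the range of $v$, then $\varphi(f)=hfh^{-1}v$ is an endomorphism. Indeed $vh=h$, so $hfh^{-1}v\,hgh^{-1}v=hfh^{-1}hgh^{-1}v=hfgh^{-1}v$.

For example, on $[-1,1]$ take $v(u)=\max(u,0)$ and $h(x)=\frac{x+1}2$, a homeomorphism onto $[0,1]=v([-1,1])$. Then $\varphi(f)(u)=\frac12\bigl(f(2\max(u,0)-1)+1\bigr)$: a rescaled copy of $f$ lives on $[0,1]$, and $[-1,0]$ is first folded into the point $0$.

The paper "Some Open Problems And Directions For Further Research In Semigroups Of Continuous Selfmaps" conjectures that there are no others; the case $N=1$ is stated there as known. The conjecture is true for every $N\ge1$.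

**Theorem A.** Let $N\ge1$ and let $\varphi$ be an endomorphism of $S(I^N)$. Either $\varphi$ is constant, with value an idempotent $v$; or $\varphi$ is injective and there are a unique idempotent $v\in S(I^N)$ and a unique homeomorphism $h$ from $I^N$ onto the range of $v$ such that
$$\varphi(f)=h\circ f\circ h^{-1}\circ v\qquad\text{for all } f\in S(I^N).$$

**Passing to the cube.** Let $\kappa:I^N\to X$ be a homeomorphism. If $\varphi$ is an endomorphism of $S(I^N)$, then $\varphi'(f)=\kappa\,\varphi(\kappa^{-1}f\kappa)\,\kappa^{-1}$ is an endomorphism of $S(X)$. It is constant, respectively injective, exactly when $\varphi$ is, and $\varphi'(f)=h'fh'^{-1}v'$ for all $f$ is equivalent to $\varphi(g)=hgh^{-1}v$ for all $g$, with $h=\kappa^{-1}h'\kappa$ and $v=\kappa^{-1}v'\kappa$. So we may work with $X$.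

**Tools.** We use the following facts.

* **Tietze.** Applied in each coordinate, it says that every continuous map from a closed subset of $X$ into $X$ extends to an element of $S(X)$.
* **(BU)** Borsuk–Ulam: a continuous map $S^N\to\mathbb R^N$ identifies some pair of antipodal points.
* **(ID)** Brouwer's invariance of domain: an injective continuous map from an open subset of $\mathbb R^N$ to $\mathbb R^N$ has open image.
* **(AC)** Automatic continuity (C. Rosendal, S. Solecki, *Automatic continuity of homomorphisms and fixed points on metric compacta*, Israel J. Math. 162 (2007) 349–371): every homomorphism from the homeomorphism group of $\mathbb R$, with the compact-open topology, into a separable topological group is continuous. (Also: K. Mann, *Automatic continuity for homeomorphism groups and applications*, Geom. Topol. 20 (2016) 3033–3056, gives this for $\mathrm{Homeo}(M)$, $M$ any compact manifold, possibly with boundary; one may take $M=[-1,1]$.)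

We need (AC) in this form: *every homomorphism $\pi:\mathrm{Homeo}([-1,1])\to H$ into a separable metrizable group is continuous for the uniform topology on $\mathrm{Homeo}([-1,1])$.* Here is the passage. Every homeomorphism of $(-1,1)$ is monotone, so it extends uniquely to a homeomorphism of $[-1,1]$. Hence restriction is a group isomorphism $R:\mathrm{Homeo}([-1,1])\to\mathrm{Homeo}((-1,1))\cong\mathrm{Homeo}(\mathbb R)$. It is continuous, because uniform convergence on $[-1,1]$ implies uniform convergence on compact subsets of $(-1,1)$. By (AC), $\pi R^{-1}$ is continuous, so $\pi=(\pi R^{-1})R$ is continuous.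

**Notation.** $c_x\in S(X)$ is the constant map with value $x$, and $\mathrm{cl}:\mathbb R^N\to X$ truncates each coordinate to $[-1,1]$. In $S(X)$, "$f_n\to f$" means uniform convergence. Note that
$$f\circ c_x=c_{f(x)},\qquad c_x\circ f=c_x. \tag{2}$$

## 3. Actions of $S(X)$, and what the constant maps can see

**Definition.** An **action** of $S(X)$ on a compact metrizable space $Y$ is a monoid homomorphism $S(X)\to S(Y)$, written $f\mapsto(y\mapsto f\cdot y)$. Thus each $y\mapsto f\cdot y$ is continuous, $(fg)\cdot y=f\cdot(g\cdot y)$, and $\mathrm{id}\cdot y=y$. *No continuity in $f$ is assumed.*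

**Every endomorphism gives an action.** Let $v=\varphi(\mathrm{id})$. Since $\mathrm{id}\circ\mathrm{id}=\mathrm{id}$, $v$ is idempotent. Put $Y=v(X)$; it is nonempty, compact, connected, and contained in $\mathbb R^N$. From $\mathrm{id}\circ f=f=f\circ\mathrm{id}$ we get $\varphi(f)=v\varphi(f)=\varphi(f)v$. The first equality says that $\varphi(f)$ has values in $Y$, so $f\cdot y:=\varphi(f)(y)$ defines an action on $Y$, with $\mathrm{id}\cdot y=v(y)=y$. The second says that
$$\varphi(f)(u)=f\cdot v(u)\qquad(u\in X), \tag{3}$$
so the action and $v$ together recover $\varphi$.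

**The orbit maps of the constants.** For $y\in Y$ put
$$h_y:X\to Y,\qquad h_y(x)=c_x\cdot y .$$
From (2),
$$f\cdot h_y(x)=h_y(f(x)),\qquad c_x\cdot(f\cdot y)=h_y(x). \tag{4}$$
So $h_y$ carries the action of $S(X)$ on $X$ into the action on $Y$. If one $h_y$ is a homeomorphism of $X$ onto $Y$, then (4) reads $f\cdot y'=h_yfh_y^{-1}(y')$, and (3) is the formula of Theorem A. The natural plan is to extract everything from the maps $h_y$. Three examples show what this plan has to overcome.

**Example 1 (trivial action).** If $f\cdot y=y$ for all $f$ and $y$, then $h_y$ is constant with value $y$. This is the constant endomorphism in disguise.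

**Example 2 (a product).** $S(X)$ acts on $X\times[-1,1]$ by $f\cdot(x,r)=(f(x),r)$. Here $h_{(x,r)}(x')=(x',r)$ is injective but far from onto. In the injective case we must therefore use that $Y$ lies in $\mathbb R^N$ and not merely in $\mathbb R^{N+1}$.

**Example 3 (pairs modulo the diagonal).** Let $N=1$ and let $P$ be the triangle $\{(p,q):-1\le p\le q\le1\}$, read as the set of unordered pairs $\{p,q\}$, with its edge $p=q$ collapsed to one point $z$. Then $f\cdot\{p,q\}=\{f(p),f(q)\}$ is continuous on the triangle (take minimum and maximum) and preserves the edge, so $S([-1,1])$ acts on $P$. The map $(p,q)\mapsto\bigl(q-p,(q-p)(p+q)\bigr)$ is constant on the edge, injective elsewhere, and has image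
$$\{(t,y):0\le t\le2,\ |y|\le t(2-t)\}$$
(put $t=q-p$; then $p+q$ runs over $[-(2-t),2-t]$). This image is a convex planar region, so $P$ is a closed disc. Every constant $c_x$ sends all of $P$ to $z$. So all $h_y$ are constant, with the same value $z$, although the action is not trivial.

Example 3 marks the exact point at which the plan stops. When $h_y$ is constant, the constants see nothing, and one would like to deduce that $y$ is fixed by all $f$. Contracting is the obvious attempt: put $f_n(u)=u/n$, with left inverse $g_n(u)=\mathrm{cl}(nu)$. One expects $f_n\cdot y\to c_0\cdot y$, while $g_n\cdot(f_n\cdot y)=y$. There is no contradiction, since $g_n$ changes with $n$. No refinement that uses only composition and the compactness of $Y$ can succeed, because Example 3 has all these features. In the plane the conclusion is false for $N=1$; the hypothesis $Y\subset\mathbb R^N$ must enter.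

Look at the film of Section 1 inside Example 3, with $w=\{-1,1\}$. Then $s_{x,t}\cdot w=\{x-t,x+t\}$ has coordinates $(2t,4tx)$. As the interval is born at $\frac12$, travels to $-\frac12$ and dies, the point runs from $(0,0)$ to $(\frac14,\frac14)$, down to $(\frac14,-\frac14)$, and back to $(0,0)$. It traces a triangle, a simple closed curve. The plane has room for it and the line does not. Indeed, suppose $N=1$, $F\subset\mathbb R$ and $g:\Sigma\to F$ is continuous. Then $G(\sigma)=g(\sigma)-g(-\sigma)$ is odd and continuous on a closed curve, so by the intermediate value theorem it vanishes somewhere, and two antipodal points have the same image. For general $N$, (BU) replaces the intermediate value theorem.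

What remains is continuity. We need that $h_y$ is continuous, that $f_n\cdot y\to c_q\cdot y$ when $f_n\to c_q$, and that $s_{x,t}\cdot w$ depends continuously on $(x,t)$. These are Sections 4, 5 and 6.

## 4. The maps $h_y$ are continuous, and constant or injective

From here to Section 8, $S(X)$ acts on a compact metrizable space $Y$.

**Lemma 2.** Each $h_y$ is continuous, and is either constant or injective.

**Step 1: the dichotomy.** Suppose $h_y(a)=h_y(b')$ with $a\ne b'$. Given $p,q\in X$, choose by Tietze $f\in S(X)$ with $f(a)=p$ and $f(b')=q$. By (4), $h_y(p)=f\cdot h_y(a)=f\cdot h_y(b')=h_y(q)$. So $h_y$ is constant.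

A constant map is continuous, so from now on $h=h_y$ is injective.

**Step 2: find one sequence along which $h$ behaves well.** This step uses only cardinality. The set $h(X)$ is uncountable, and a discrete subspace of a separable metrizable space is countable. So $h(X)$ is not discrete: there are $x'$ and $x_1',x_2',\dots$, all distinct and different from $x'$, with $h(x_n')\to h(x')$.

We claim that $x_n'\to x'$. Otherwise some closed set $C\not\ni x'$ contains $x_n'$ for infinitely many $n$. Fix $p\in X$ and, by Tietze on the closed set $C\cup\{x'\}$, choose $g\in S(X)$ with $g=p$ on $C$ and $g(x')\ne p$. For these $n$, $g\cdot h(x_n')=h(g(x_n'))=h(p)$. Since $g\cdot$ is continuous, the limit along these $n$ gives $h(p)=g\cdot h(x')=h(g(x'))$, which contradicts injectivity.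

**Step 3: transport the good sequence to every sequence.** Let $x_n\to x$ be any convergent sequence in $X$. The set $\{x'\}\cup\{x_n':n\ge1\}$ is closed, its points $x'_n$ are isolated in it, and they converge to $x'$. So $x_n'\mapsto x_n$, $x'\mapsto x$ is continuous on it, and extends to some $f\in S(X)$. By (4), $h(x_n)=f\cdot h(x_n')\to f\cdot h(x')=h(x)$. $\square$

## 5. Continuity at the constant maps

We now prove that $f_n\to c_q$ implies $f_n\cdot y\to c_q\cdot y$. The only limits that come for free are those taken in $Y$ under one fixed map $k\cdot$. So the proof encodes a whole sequence of maps into a single $k\in S(X)$. To compare two limits it also needs a parameter $s$ at which an arbitrary function is approximated from the left. Such a parameter exists for a general reason.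

**Lemma 3.** Let $\psi:[-1,1]\to Y$ be any function. For all but countably many $s$ there are $s_n<s$, strictly increasing to $s$, with $\psi(s_n)\to\psi(s)$.

**Proof.** Fix a countable base of $Y$. Suppose $s>-1$ has no such sequence. Then there are a rational $r<s$ and a basic open set $O\ni\psi(s)$ with $\psi(s')\notin O$ for all $s'\in(r,s)\cap[-1,1]$; otherwise, going through a decreasing neighborhood base of $\psi(s)$, we could choose $s_n$ one after another. For a given pair $(r,O)$ there is at most one such $s$: if $s<s'$ were two, then $s\in(r,s')$, so $\psi(s)\notin O$ by the property of $s'$, while $\psi(s)\in O$. There are countably many pairs $(r,O)$, and $s=-1$ is one more exception. $\square$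

**Lemma 4.** If $f_n\to c_q$ in $S(X)$, then $f_n\cdot y\to c_q\cdot y$ for every $y\in Y$.

**Step 1: one-sided sequences converging to $c_0$.** Let $e_1$ be the first unit vector and write $u_1$ for the first coordinate of $u$. We show: *if $l_n\to c_0$ and $l_n(X)\subset\{u_1\ge0\}$ for all $n$, then $l_n\cdot y\to h_y(0)$.* Since $Y$ is compact metrizable, it suffices to show that if, after passing to a subsequence, $l_n\cdot y\to w'$, then $w'=h_y(0)$.

*Translates.* For $s\in[-1,1]$ let
$$\tau_s(u)=\tfrac12(u+se_1),\qquad \rho_s(u)=\mathrm{cl}(2u-se_1).$$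
Both lie in $S(X)$ and $\rho_s\tau_s=\mathrm{id}$. By Lemma 3 applied to $\psi(s)=\tau_s\cdot w'$, there are $s$ and $s_n\uparrow s$, strictly, with $\tau_{s_n}\cdot w'\to\tau_s\cdot w'$. Put $q_n=\frac{s_n}2e_1$ and $q_*=\frac s2e_1$.

*One map that crushes small cubes around all the $q_n$ and is the identity to the right of $q_*$.* The gaps $\frac{s_{n+1}-s_n}2$ are positive and tend to $0$. Choose $r_n\in(0,\frac18)$ so that $2r_n$ is at most one third of each gap next to $q_n$. Then $r_n\to0$, and the cubes $Q_n=\{u:|u-q_n|\le2r_n\}$ lie in $X$ (as $|q_n|\le\frac12$ and $2r_n<\frac14$). They are pairwise disjoint because their projections to the first axis are, and they lie in $\{u_1<\frac s2\}$. Define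
$$k(u)=\begin{cases}u, & u\notin\bigcup_n Q_n,\\ q_n, & |u-q_n|\le r_n,\\ q_n+\Bigl(2-\dfrac{2r_n}{|u-q_n|}\Bigr)(u-q_n), & r_n\le|u-q_n|\le2r_n.\end{cases}$$
The factor in the last line is $0$ at $|u-q_n|=r_n$ and $1$ at $|u-q_n|=2r_n$. So the definitions agree, and $k$ is the identity on the boundary of $Q_n$. In the last line $|k(u)-q_n|=2|u-q_n|-2r_n\le2r_n$, so $k(Q_n)\subset Q_n$. Let $k_m$ be the map modified only on $Q_1,\dots,Q_m$. It is continuous and $|k-k_m|\le\sup_{n>m}4r_n\to0$. So $k$ is a uniform limit of continuous maps, and $k\in S(X)$.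

*Two computations with $k$.* Note $\tau_{s_n}l_m(u)=q_n+\frac12l_m(u)$ and $\tau_sl_m(u)=q_*+\frac12l_m(u)$.

* Fix $n$. For all large $m$, $\tau_{s_n}l_m(X)\subset\{|u-q_n|\le r_n\}$, since $l_m\to c_0$. So $k\tau_{s_n}l_m=c_{q_n}$, and
$$k\tau_{s_n}\cdot w'=\lim_m k\tau_{s_n}l_m\cdot y=c_{q_n}\cdot y=h_y(q_n).$$
* For all $m$, $\tau_sl_m(X)\subset\{u_1\ge\frac s2\}$, where $k$ is the identity. So $k\tau_sl_m=\tau_sl_m$, and
$$k\tau_s\cdot w'=\lim_m\tau_sl_m\cdot y=\tau_s\cdot w'.$$

*Conclusion of Step 1.* In $k\cdot(\tau_{s_n}\cdot w')=h_y(q_n)$ let $n\to\infty$. The left side tends to $k\cdot(\tau_s\cdot w')=\tau_s\cdot w'$ by the choice of $s$ and the continuity of $k\cdot$. The right side tends to $h_y(q_*)$, since $h_y$ is continuous (Lemma 2). So $\tau_s\cdot w'=h_y(q_*)$. Apply $\rho_s$ and use (4): $w'=h_y(\rho_s(q_*))=h_y(0)$.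

**Step 2: general $f_n\to c_q$.** We factor all $f_n$ through one map. Let
$$l_n(u)=2^{-n}e_1+2^{-n-3}u\qquad(n\ge1).$$
The cubes $B_n=l_n(X)$ lie in $X\cap\{u_1\ge0\}$; their first coordinates fill $2^{-n}[\frac78,\frac98]$, so they are pairwise disjoint, and $l_n\to c_0$. On the compact set $\{0\}\cup\bigcup_nB_n$ define $k=f_nl_n^{-1}$ on $B_n$ and $k(0)=q$. This is continuous at $0$ because $\sup_{B_n}|k-q|=\sup_X|f_n-q|\to0$. It is continuous elsewhere because each $B_n$ is open in this set. Extend $k$ to an element of $S(X)$ by Tietze. Then $f_n=kl_n$, and Step 1 gives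
$$f_n\cdot y=k\cdot(l_n\cdot y)\to k\cdot h_y(0)=h_y(k(0))=h_y(q)=c_q\cdot y.\qquad\square$$

## 6. The point $s_{x,t}\cdot w$ depends continuously on the cube

Away from the constants we use that the maps $s_{x,t}$ differ from one fixed contraction by homeomorphisms of $X$, so that (AC) applies.

**Lemma 5.** For each $w\in Y$ the map $(x,t)\mapsto s_{x,t}\cdot w$ is continuous on $D$.

**Step 1: write $s_{x,t}$ as a product of interval homeomorphisms after a fixed map.** For $|a|\le\frac12$ and $0<t\le\frac18$ let $\theta_{a,t}$ be the piecewise linear map of $[-1,1]$ with nodes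
$$-1\mapsto-1,\qquad -\tfrac18\mapsto a-t,\qquad \tfrac18\mapsto a+t,\qquad 1\mapsto1 .$$
Since $-1<a-t<a+t<1$, it is an increasing homeomorphism. The nodes sit at fixed places, so $|\theta_{a,t}-\theta_{a',t'}|\le|a-a'|+|t-t'|$ uniformly. Hence $\theta_{a,t}$ depends continuously on $(a,t)$ in the uniform metric. For $|r|\le\frac18$ we have $\theta_{a,t}(r)=a+8tr$, so
$$s_{x,t}=(\theta_{x_1,t}\times\dots\times\theta_{x_N,t})\circ s_{0,1/8}. \tag{5}$$

**Step 2: $\mathrm{Homeo}(Y)$ is a separable metrizable group acting jointly continuously.** We may assume $Y\ne\emptyset$. Let $d$ be a metric on $Y$ and $d_\infty(\alpha,\beta)=\max_yd(\alpha(y),\beta(y))$. The space $C(Y,Y)$ with $d_\infty$ is separable, hence so is its subspace $\mathrm{Homeo}(Y)$. Let $\alpha_n\to\alpha$ and $\beta_n\to\beta$. Then $d_\infty(\alpha_n\beta_n,\alpha\beta)\le d_\infty(\alpha_n,\alpha)+d_\infty(\alpha\beta_n,\alpha\beta)\to0$, because $\alpha$ is uniformly continuous. Substituting $y=\alpha_n(u)$ gives $d_\infty(\alpha_n^{-1},\alpha^{-1})=\max_ud(u,\alpha^{-1}\alpha_n(u))\to0$, because $\alpha^{-1}$ is uniformly continuous.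 Finally, if $y_n\to y$, then $d(\alpha_n(y_n),\alpha(y))\le d_\infty(\alpha_n,\alpha)+d(\alpha(y_n),\alpha(y))\to0$.

**Step 3: apply (AC).** For $1\le i\le N$ and $\theta\in\mathrm{Homeo}([-1,1])$ let $\pi_i(\theta)$ be the action on $Y$ of $\mathrm{id}\times\dots\times\theta\times\dots\times\mathrm{id}$, with $\theta$ in position $i$. A monoid homomorphism sends invertible elements to invertible elements, so $\pi_i$ is a homomorphism $\mathrm{Homeo}([-1,1])\to\mathrm{Homeo}(Y)$. By (AC) it is continuous. By (5),
$$s_{x,t}\cdot w=\pi_1(\theta_{x_1,t})\cdots\pi_N(\theta_{x_N,t})\,(s_{0,1/8}\cdot w),$$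
which is continuous in $(x,t)$ by Steps 1 and 2. $\square$

## 7. Collapsed points are fixed: the Borsuk–Ulam argument

**Lemma 6.** Let $S(X)$ act on a compact set $F$ that embeds in $\mathbb R^N$, and suppose there is $z\in F$ with $c_x\cdot w=z$ for all $x\in X$ and $w\in F$. Then $F=\{z\}$.

**Proof.** First, $f\cdot z=z$ for all $f$, because $f\cdot z=f\cdot(c_x\cdot z)=c_{f(x)}\cdot z=z$. Suppose, to reach a contradiction, that $w\in F$ and $w\ne z$.

**Step 1: no cube is sent to $z$.** Claim (a): $s_{x,t}\cdot w\ne z$ for $(x,t)\in D$. Let $k\in S(X)$ extend $s_{x,t}^{-1}$ from the closed cube $s_{x,t}(X)$. Then $ks_{x,t}=\mathrm{id}$, so $k\cdot(s_{x,t}\cdot w)=w$, while $k\cdot z=z\ne w$.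

**Step 2: disjoint cubes give different points.** Claim (b): if $|x-x'|>t+t'$, then $s_{x,t}\cdot w\ne s_{x',t'}\cdot w$. The two closed cubes are disjoint. By Tietze choose $k\in S(X)$ equal to $s_{x,t}^{-1}$ on the first and to $0$ on the second. Then $k\cdot(s_{x,t}\cdot w)=w$, while $k\cdot(s_{x',t'}\cdot w)=c_0\cdot w=z\ne w$.

**Step 3: map the sphere.** With $\gamma$ from (1), define
$$g:\Sigma\to F,\qquad g(\sigma)=s_{\gamma(\sigma)}\cdot w\ \ (\sigma\ne b),\qquad g(b)=z .$$
By Lemmas 1 and 5, $g$ is continuous on $\Sigma\setminus\{b\}$.

At $b$, let $\sigma_j\to b$ with $\sigma_j\ne b$, and put $f_j=s_{\gamma(\sigma_j)}$. The centers of the cubes need not converge, but they lie in a compact set and the radii tend to $0$. So every subsequence has a further subsequence along which $f_j\to c_q$ uniformly for some $q\in X$. Along it, Lemma 4 gives $f_j\cdot w\to c_q\cdot w=z$, which does not depend on $q$. Hence $g(\sigma_j)\to z=g(b)$, and $g$ is continuous. This is where the hypothesis that *all* constants send $w$ to the *same* point is used.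

**Step 4: contradiction.** If $\sigma\ne\pm b$, then $g(\sigma)\ne g(-\sigma)$ by Lemma 1 and (b). For the remaining pair, $g(-b)=g(0,1)=s_{0,1/8}\cdot w\ne z=g(b)$ by (a). Compose $g$ with an embedding $F\to\mathbb R^N$ and with the odd homeomorphism $S^N\cong\Sigma$. The result is a continuous map $S^N\to\mathbb R^N$ that identifies no antipodal pair, contrary to (BU). $\square$

Example 3 shows that $\mathbb R^N$ cannot be replaced by $\mathbb R^{N+1}$ here when $N=1$: there $F$ is a disc.

**Lemma 7.** Let $S(X)$ act on a compact set $Y\subset\mathbb R^N$, and let $h_y$ be constant. Then $f\cdot y=y$ for all $f\in S(X)$.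

**Proof.** We place $y$ in an invariant set to which Lemma 6 applies. Let $z$ be the value of $h_y$ and
$$F=\{w\in Y:c_x\cdot w=z\text{ for all }x\in X\}.$$
This set is closed, since each $c_x\cdot$ is continuous, and it contains $y$. If $w\in F$, then $c_x\cdot(f\cdot w)=c_x\cdot w=z$ by (4), so $f\cdot w\in F$; thus $S(X)$ acts on $F$. Also $c_x\cdot z=c_x\cdot(c_x\cdot y)=c_x\cdot y=z$, so $z\in F$. By Lemma 6, $F=\{z\}$. Hence $y=z$, and $f\cdot y\in F=\{y\}$. $\square$

## 8. Injective $h_y$ have open and closed image

Example 2 shows that an injective $h_y$ may have thin image when $Y$ has room. In $\mathbb R^N$ it cannot.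

**Lemma 8.** Let $S(X)$ act on a compact $Y\subset\mathbb R^N$ and let $h_y$ be injective. Then $h_y$ is an embedding and $h_y(X)$ is open and closed in $Y$.

**Proof.** Write $h=h_y$. It is continuous (Lemma 2) and injective on a compact space, so it is an embedding with closed image. By (ID), $h(\mathrm{int}\,X)$ is open in $\mathbb R^N$, hence in $Y$. The boundary of $X$ needs a further argument: we push it inside and pull it back. Suppose $h(X)$ is not open in $Y$. Then there are $p\in X$ and $y_n\in Y\setminus h(X)$ with $y_n\to h(p)$. Let $f(u)=u/2$ and $g(u)=\mathrm{cl}(2u)$, so that $gf=\mathrm{id}$ and $f(X)\subset\mathrm{int}\,X$. Then $f\cdot y_n\to f\cdot h(p)=h(f(p))\in h(\mathrm{int}\,X)$. This set is open in $Y$, so for large $n$ we have $f\cdot y_n=h(x_n)$ for some $x_n$. Hence $y_n=g\cdot(f\cdot y_n)=g\cdot h(x_n)=h(g(x_n))\in h(X)$, a contradiction. $\square$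

## 9. Proof of Theorem A

Work on $X$, with $v=\varphi(\mathrm{id})$, $Y=v(X)$ and the action of Section 3. By Lemma 2 each $h_y$ is constant or injective.

**Case I: some $h_y$ is injective.** Put $h=h_y$. By Lemma 8, $h(X)$ is open and closed in $Y$; it is nonempty and $Y$ is connected, so $h$ is a homeomorphism of $X$ onto $Y=v(X)$. By (4), $f\cdot y'=hfh^{-1}(y')$ on $Y$, and (3) gives $\varphi(f)=hfh^{-1}v$.

*Injectivity.* Since $vh=h$, we have $\varphi(f)\circ h=h\circ f$. If $\varphi(f)=\varphi(g)$, then $hf=hg$, so $f=g$.

*Uniqueness.* Suppose $\varphi(f)=hfh^{-1}v$ for all $f$, where $v$ is an idempotent and $h$ a homeomorphism onto its range. Taking $f=\mathrm{id}$ gives $v=\varphi(\mathrm{id})$. Taking $f=c_x$ shows that $\varphi(c_x)$ is the constant map with value $h(x)$. So $\varphi$ determines $v$ and $h$.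

**Case II: every $h_y$ is constant.** By Lemma 7, $f\cdot y=y$ for all $f$ and all $y\in Y$. Then (3) gives $\varphi(f)=v$ for all $f$.

A constant map on $S(X)$ is not injective, so the two alternatives exclude each other. $\blacksquare$

## 10. The non-constant endomorphisms as pairs $(h,r)$ with $rh=\mathrm{id}$

Theorem A and the computation in Section 2 together list all endomorphisms of $S(I^N)$: the constant maps onto idempotents, and the maps $f\mapsto hfh^{-1}v$. The latter have a more symmetric description.

**Proposition.** The map $(h,r)\mapsto\varphi_{h,r}$, $\varphi_{h,r}(f)=hfr$, is a bijection from $\{(h,r)\in S(I^N)^2:r\circ h=\mathrm{id}\}$ onto the set of non-constant endomorphisms of $S(I^N)$, and $\varphi_{h,r}\varphi_{h',r'}=\varphi_{hh',\,r'r}$. In particular, a non-constant endomorphism with $\varphi(\mathrm{id})=\mathrm{id}$ is an inner automorphism $f\mapsto hfh^{-1}$.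

**Proof.** *From pairs to endomorphisms.* Let $rh=\mathrm{id}$. Then $hfr\,hgr=hfgr$, so $\varphi_{h,r}$ is an endomorphism. It is injective because $r(hfr)h=f$; in particular it is not constant. The map $v=hr$ is idempotent. As $r$ is onto, the range of $v$ is $h(I^N)$. The map $h$ is injective, hence a homeomorphism onto this range, and $h^{-1}v=r$. So $\varphi_{h,r}(f)=hfh^{-1}v$ is the form of Theorem A.

*The map is injective.* By the uniqueness in Theorem A, $\varphi_{h,r}$ determines $h$ and $v$, hence also $r=h^{-1}v$.

*The map is onto.* A non-constant endomorphism is $f\mapsto hfh^{-1}v$ by Theorem A. Put $r=h^{-1}v$. Then $rh=h^{-1}vh=h^{-1}h=\mathrm{id}$.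

*Composition.* $\varphi_{h,r}(\varphi_{h',r'}(f))=hh'fr'r$, and $r'r\,hh'=r'h'=\mathrm{id}$.

*Identity-preserving case.* If $\varphi_{h,r}(\mathrm{id})=hr=\mathrm{id}$, then with $rh=\mathrm{id}$ we get $r=h^{-1}$. $\square$

In the example of Section 2, $h(x)=\frac{x+1}2$ and $r(u)=2\max(u,0)-1$.

## 11. Homomorphisms into $S(T)$ when the range of $\varphi(\mathrm{id})$ embeds in $\mathbb R^N$

Connectedness of $Y$ was used only once, to conclude $h(X)=Y$. Without it, several copies of the cell may occur, and also fixed points. For instance, let $N=1$ and $Y=\{0\}\cup\bigcup_{n\ge1}[2^{-n},\frac54 2^{-n}]$. Let $h_n$ be the increasing affine map of $[-1,1]$ onto the $n$-th interval. Let $f\in S([-1,1])$ act on the $n$-th interval as $h_nfh_n^{-1}$ and fix $0$. Since the intervals shrink to $0$, each $f$ acts continuously. The next theorem says that this is the general picture.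

**Theorem B.** Let $T$ be a Hausdorff space, $\varphi:S(I^N)\to S(T)$ a homomorphism, $v=\varphi(\mathrm{id})$, and suppose $Y=v(T)$ is compact and embeds in $\mathbb R^N$. Then there are a unique closed $Y_0\subset Y$ and a unique countable (possibly empty) set of embeddings $h_i:I^N\to Y$ with pairwise disjoint images, open in $Y$, such that $Y\setminus Y_0=\bigsqcup_ih_i(I^N)$, $\operatorname{diam}h_i(I^N)\to0$ if there are infinitely many, and
$$\varphi(f)(t)=\begin{cases}v(t),&v(t)\in Y_0,\\ h_ifh_i^{-1}v(t),&v(t)\in h_i(I^N).\end{cases} \tag{6}$$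
Conversely, for every idempotent $v\in S(T)$ with $v(T)=Y$ compact metrizable and every such $Y_0,(h_i)$, (6) defines a homomorphism.

Diameters are taken in any metric $d$ of $Y$; as $Y$ is compact, the condition does not depend on the choice.

**Proof.** As before we replace $I^N$ by $X$.

**Step 1: the action.** As in Section 3, $v$ is idempotent, $\varphi(f)=v\varphi(f)=\varphi(f)v$, and $f\cdot y=\varphi(f)(y)$ is an action of $S(X)$ on $Y$ with $\varphi(f)(t)=f\cdot v(t)$. We may regard $Y$ as a subset of $\mathbb R^N$. Let $Y_0$ be the set of points of $Y$ fixed by all $f$; it is closed.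

**Step 2: every point is fixed or lies in its own copy.** Let $y\in Y$. If $h_y$ is constant, then $y\in Y_0$ by Lemma 7.

If $h_y$ is not constant, it is injective, and $h_y(X)$ is open and closed in $Y$ by Lemma 8. We show $y\in h_y(X)$. Put $f_n(u)=u/n$ and $g_n(u)=\mathrm{cl}(nu)$, so $g_nf_n=\mathrm{id}$ and $f_n\to c_0$. By Lemma 4, $f_n\cdot y\to h_y(0)$, so $f_n\cdot y\in h_y(X)$ for large $n$. By (4), $h_y(X)$ is invariant, so $y=g_n\cdot(f_n\cdot y)\in h_y(X)$. Also by (4), $f$ acts on $h_y(X)$ as $h_yfh_y^{-1}$. No point of it is fixed by all $f$, since $c_x$ sends every point of $h_y(X)$ to $h_y(x)$ and $X$ has more than one point. So $h_y(X)\cap Y_0=\emptyset$.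

**Step 3: distinct copies are disjoint, and there are countably many.** Let $h_y,h_{y'}$ be non-constant and $w=h_y(a)=h_{y'}(b')$. Then $h_w(x)=c_x\cdot h_y(a)=h_y(x)$, and likewise $h_w=h_{y'}$. So distinct non-constant maps $h_y$ have disjoint images. The images are nonempty and open, and $Y$ is second countable, so there are countably many. List these maps as $(h_i)$. With Step 2, $Y\setminus Y_0=\bigsqcup_ih_i(X)$, and $\varphi(f)(t)=f\cdot v(t)$ becomes (6).

**Step 4: the diameters tend to $0$.** Suppose there are infinitely many $h_i$ and the diameters do not tend to $0$. Then there are $\varepsilon>0$, infinitely many distinct indices $i$, and $x_i,x_i'\in X$ with $d(h_i(x_i),h_i(x_i'))\ge\varepsilon$. Passing to a subsequence, $h_i(x_i)\to y$ and $h_i(x_i')\to y'$ in the compact space $Y$, and $d(y,y')\ge\varepsilon$. Each copy is open and meets no other copy, so neither $y$ nor $y'$ lies in a copy; hence $y,y'\in Y_0$. Fix any $x\in X$. Then $h_i(x)=c_x\cdot h_i(x_i)\to c_x\cdot y=y$, and in the same way $h_i(x)\to y'$. So $y=y'$, a contradiction.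

**Step 5: uniqueness.** Let $Y_0,(h_i)$ be any data as in the theorem. Since $v(y)=y$ on $Y$, (6) says that $f$ fixes the points of $Y_0$ and acts on $h_i(X)$ as $h_ifh_i^{-1}$. No point of a copy is fixed by all $f$, so $Y_0$ is the fixed-point set of the action. For $y\in h_i(X)$ we get $c_x\cdot y=h_i(x)$, so $h_y=h_i$; for $y\in Y_0$ the map $h_y$ is constant. Hence $\{h_i\}$ is the set of non-constant maps $h_y$. Both are determined by $\varphi$.

**Step 6: the converse.** Let $v$, $Y$, $Y_0$, $(h_i)$ be given as in the last sentence of the theorem. For $f\in S(X)$ let $f_Y:Y\to Y$ be the identity on $Y_0$ and $h_ifh_i^{-1}$ on $h_i(X)$. It is continuous on each copy, and the copies are open. Let $y_j\to y\in Y_0$. For $y_j\in Y_0$ we have $f_Y(y_j)=y_j$. The remaining $y_j$ lie in copies $h_{i_j}(X)$. Each copy is compact and misses $y$, so it contains only finitely many of them. Hence $d(f_Y(y_j),y_j)\le\operatorname{diam}h_{i_j}(X)\to0$ along these $j$, if there are infinitely many. So $f_Y(y_j)\to y=f_Y(y)$, and $f_Y$ is continuous. Clearly $(fg)_Y=f_Yg_Y$ and $\mathrm{id}_Y$ is the identity.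 Formula (6) is $\varphi(f)=f_Y\circ v$. Since $v$ is the identity on $Y$, $f_Yv\,g_Yv=f_Yg_Yv=(fg)_Yv$, so $\varphi$ is a homomorphism into $S(T)$. $\blacksquare$

## 12. Connected targets, lower dimension, and why $\mathbb R^N$ is the right bound

**Connected targets.** In Theorem B let $T$ be connected. Then $Y=v(T)$ is connected, and each copy $h_i(I^N)$ is compact and open in $Y$, hence open and closed. So either there is no copy, $Y=Y_0$ and $\varphi$ is constant with value $v$; or one copy is all of $Y$, and $\varphi(f)=hfh^{-1}v$ with $h:I^N\to v(T)$ a homeomorphism.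

**Lower-dimensional targets.** If $1\le M<N$, every homomorphism $S(I^N)\to S(I^M)$ is constant. Here $v(I^M)$ is a compact subset of $I^M\subset\mathbb R^M\times\{0\}\subset\mathbb R^N$, so Theorem B applies. An embedding $I^N\to I^M$ would map the interior of $I^N$ onto an open subset of $\mathbb R^N$ by (ID), but $\mathbb R^M\times\{0\}$ has empty interior in $\mathbb R^N$. So no $h_i$ occurs, and $\varphi(f)=v$ for all $f$.

**Optimality of $N$ in Theorem B.** Identify $I^{N+1}$ with $I^N\times[-1,1]$. The map $f\mapsto f\times\mathrm{id}_{[-1,1]}$ of Example 2 is an injective homomorphism $S(I^N)\to S(I^{N+1})$ with $v=\mathrm{id}$. It is not of the form $hfh^{-1}v$ with $h:I^N\to v(I^{N+1})$ a homeomorphism, because the range $I^{N+1}$ of $v$ is not homeomorphic to $I^N$. (By (ID) in $\mathbb R^{N+1}$, $I^{N+1}$ does not even embed in $I^N$.) It is not constant either. So the conclusion just drawn for connected $T$ fails, and Theorem B would be false with $\mathbb R^{N+1}$ in place of $\mathbb R^N$.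

For $N=1$, Example 3 gives a failure of another kind. It is a homomorphism $S(I^1)\to S(P)$, with $P$ homeomorphic to $I^2$, that sends $\mathrm{id}$ to $\mathrm{id}$ and all constants $c_x$ to one constant map. So it is neither constant nor injective.
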